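# Random subspaces of $l_p^n$ far from $l_p^k$: recovering Gaussian vectors from $k$ of their combinations

## 1. Recovering $n$ Gaussian vectors from $k$ combinations

Fix $2<p<\infty$ and let $q=p/(p-1)\in(1,2)$ be the conjugate exponent. Let $V$ be a $k\times n$ matrix, $n\ge k$, with independent $N(0,1)$ entries, and let $v_1,\dots,v_n\in\mathbb R^k$ be its columns.

Choose $k$ linear combinations of the $v_i$ whose coefficient vectors lie in the unit ball of $l_q^n$. That is, choose an $n\times k$ matrix $A$ with columns $a_1,\dots,a_k$, $\|a_l\|_q\le 1$, and form the square matrix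
$$T=VA .$$
If $T$ is invertible, each of the original vectors can be recovered from the chosen combinations: $v_i=Tw_i$ with $w_i=T^{-1}v_i$. How small can one make $\max_i\|w_i\|_q$ by a clever choice of $A$, where $A$ may depend on $V$?

**Example ($n=k$).** Take $A=I$. Then $T=V$ and $w_i=e_i$, so the maximum is $1$.

**Example ($n=2k$).** Write $V=[V_1,V_2]$ with square blocks and let $A$ select the first $k$ columns, so $T=V_1$. For $i\le k$ we get $w_i=e_i$. For the others, let $x,y$ be unit vectors with $V_1^Tx=\sigma y$, where $\sigma$ is the smallest singular value of $V_1$. Then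
$$\sigma\langle y,w_{k+i}\rangle=\langle V_1^Tx,w_{k+i}\rangle=\langle x,V_1w_{k+i}\rangle=\langle x,v_{k+i}\rangle ,$$
so, since $q<2$, $\|w_{k+i}\|_q\ge|w_{k+i}|\ge|\langle x,v_{k+i}\rangle|/\sigma$. The vector $x$ can be chosen as a function of $V_1$ and is then independent of $v_{k+i}$, so the numerator is the absolute value of a standard normal variable. A small singular value of $T$ forces large coefficients.

The proof has two halves that follow this example. First, *every* admissible $T=VA$ has many small singular values. Second, when that happens, $n$ random vectors cannot all be recovered with small coefficients.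

## 2. The Banach–Mazur distance to $l_p^k$

For finite-dimensional normed spaces $X,Y$ of the same dimension, the **Banach–Mazur distance** is
$$d(X,Y)=\inf\{\|T\|\,\|T^{-1}\| : T:X\to Y\text{ a linear isomorphism}\}.$$
It is always at least $1$, equals $1$ for isometric spaces, and satisfies $d(X,Z)\le d(X,Y)\,d(Y,Z)$. The space $l_p^n$ is $\mathbb R^n$ with $\|x\|_p=(\sum|x_i|^p)^{1/p}$. For example, if $p>2$ then $\|x\|_p\le|x|\le k^{1/2-1/p}\|x\|_p$ on $\mathbb R^k$, where $|\cdot|$ is the Euclidean norm. So the identity map shows $d(l_2^k,l_p^k)\le k^{1/2-1/p}$. For $p<2$ the inequalities are reversed, with exponent $1/p-1/2$.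

The paper "On the distance of subspaces of $l_p^n$ to $l_p^k$" contains the following.

**Conjecture 2.a.** If $X$ is a subspace of $l_p^n$, $1\le p<\infty$, then $d(X,l_p^{\dim X})\le C\,n^{|1/p-1/2|}$, where $C$ may depend on $p$ but not on $n$ or on $X$.

We shall see that this is false for every $p\in(2,\infty)$, by a power of $n$. Since the conjecture asserts something for every $p\in[1,\infty)$, this disproves it. The individual exponents $1\le p<2$ are not decided here. For $p>2$ put
$$\kappa=\tfrac12-\tfrac1p=\tfrac1q-\tfrac12\in(0,\tfrac12),\qquad \beta_p=\frac{2\kappa}{8\kappa+3}=\frac{p-2}{7p-8}<\tfrac17,\qquad \delta_p=\frac{\beta_p}{p}.$$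
(The second form of $\beta_p$: $2\kappa=(p-2)/p$ and $8\kappa+3=(7p-8)/p$.)

The link with Section 1 is the following lemma. Here $X$ is the row space of $V$.

**Lemma 1 (factorization).** Let $V$ be a $k\times n$ matrix of rank $k$ with columns $v_i$, let $X=\{V^T\varphi:\varphi\in\mathbb R^k\}\subset l_p^n$, and suppose $d(X,l_p^k)<D$. Then there is an $n\times k$ matrix $A$ whose columns satisfy $\|a_l\|_q\le1$, such that $T=VA$ is invertible and $\|T^{-1}v_i\|_q\le D$ for all $i$.

*Proof.* After scaling, there is an isomorphism $B:X\to l_p^k$ with $\|B\|\le1$ and $\|B^{-1}\|\le D$. Each coordinate functional $f\mapsto(Bf)_l$ on $X$ has norm at most $1$. By Hahn–Banach it extends to $l_p^n$ with the same norm, so there is $a_l\in\mathbb R^n$ with $\|a_l\|_q\le1$ and $(Bf)_l=\langle a_l,f\rangle$ for $f\in X$. Let $A=[a_1,\dots,a_k]$ and $T=VA$. For $\varphi\in\mathbb R^k$,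
$$BV^T\varphi=A^TV^T\varphi=T^T\varphi .$$
Both $V^T$ and $B$ are injective, so $T^T$, and hence $T$, is invertible.

Put $w_i=T^{-1}v_i$. Every $u\in\mathbb R^k$ is $u=T^T\varphi$ for some $\varphi$, and since $(V^T\varphi)_i=\langle v_i,\varphi\rangle$,
$$|\langle w_i,u\rangle|=|\langle Tw_i,\varphi\rangle|=|\langle v_i,\varphi\rangle|\le\|V^T\varphi\|_p\le D\|BV^T\varphi\|_p=D\|u\|_p .$$
By duality $\|w_i\|_q\le D$. $\square$

**Theorem 2.** Let $2<p<\infty$ and $0<\delta<\delta_p$. There are $h,k_0\in\mathbb N$ (depending on $p,\delta$) such that for all $k\ge k_0$ and $n=hk$ there is a $k$-dimensional subspace $X\subset l_p^n$ with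
$$d(X,l_p^k)\ge k^{\kappa+\delta}.$$
In fact, if $V$ is a $k\times n$ matrix with i.i.d. $N(0,1)$ entries, then $X=\{V^T\varphi:\varphi\in\mathbb R^k\}$ has this property on an event whose probability tends to $1$ as $k\to\infty$.

**Consequence.** For general large $n$ put $k=\lfloor n/h\rfloor\ge n/2h$. Appending zeros embeds $l_p^{hk}$ isometrically in $l_p^n$. So there is $X\subset l_p^n$ of dimension $k$ with
$$d(X,l_p^{\dim X})\ge (n/2h)^{\kappa+\delta}=c\,n^{|1/p-1/2|+\delta},\qquad c=c(p,\delta)>0 .$$
No $C(p)$ satisfies $c\,n^{\kappa+\delta}\le C(p)n^{\kappa}$ for all large $n$. Hence Conjecture 2.a fails for every $p>2$, with any gain $0<\delta<\frac{p-2}{p(7p-8)}$ in the exponent. It is not claimed that $\delta_p$ is sharp.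

**Corollary 3 (range of dimensions; not needed for the refutation).**
(a) Let $p>2$ and $\alpha>\frac{7p-8}{7p-6}$ (a number $<1$). There are $h$ and $\varepsilon>0$ such that for all large $n$ and all integers $k$ with $n^\alpha\le k\le n/h$, some $k$-dimensional $X\subset l_p^n$ has $d(X,l_p^k)\ge n^{|1/p-1/2|+\varepsilon}$.
(b) For every $1\le p<\infty$, if $\dim X\le\sqrt n$ then $d(X,l_p^{\dim X})\le n^{|1/p-1/2|}$.

## 3. Lines, disjoint blocks, $p=2$, and dimensions up to $\sqrt n$

There are cases in which the bound is easy. If $\dim X=1$, then $X$ is isometric to $l_p^1$ and $d=1$. If $p=2$, every $k$-dimensional $X\subset l_2^n$ is isometric to $l_2^k$, so the conjecture is trivially true. If $X$ is spanned by unit vectors $x_1,\dots,x_k$ with disjoint supports, then $\|\sum c_lx_l\|_p^p=\sum|c_l|^p$, so again $d=1$. If $X$ happens to be isometric to $l_2^k$, then $d(X,l_p^k)\le k^{|1/p-1/2|}$ by the identity map.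

The last case suggests passing through Hilbert space in general, which proves Corollary 3(b). By Lewis (Studia Math. 63 (1978)), a $k$-dimensional subspace $X$ of $L_p$ satisfies $d(X,l_2^k)\le k^{|1/p-1/2|}$. This applies to subspaces of $l_p^n$, which embeds isometrically in $L_p$. Together with $d(l_2^k,l_p^k)\le k^{|1/p-1/2|}$,
$$d(X,l_p^k)\le k^{2|1/p-1/2|},$$
which is at most $n^{|1/p-1/2|}$ when $k\le\sqrt n$. This proves (b).

For $k$ proportional to $n$ the same route gives only the exponent $2|1/p-1/2|$, twice what the conjecture asks. Theorem 2 concerns this range.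

## 4. Singular values, concentration and polar bodies

**Notation.** $\|\cdot\|$ is the operator norm between Euclidean spaces, $\|\cdot\|_{HS}$ the Hilbert–Schmidt norm, and $s_1\ge s_2\ge\cdots$ are singular values. $B_q^k$ is the unit ball of $l_q^k$, and $B_2^j$ is the Euclidean ball. A *Gaussian matrix* has i.i.d. $N(0,1)$ entries. "With probability $\to1$" means that the assertion holds on some measurable event whose probability tends to $1$.

For a $k\times k$ matrix, the statement $s_{k-j+1}\le s$ says that at least $j$ singular values are $\le s$. For $\mathrm{diag}(3,2,1)$ and $j=2$ it reads $s_2=2\le s$.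

We use these textbook facts.

- **(i) Gaussian concentration.** If $F$ is $L$-Lipschitz for the Euclidean (for matrices: HS) norm, then at a standard Gaussian point $P(F\le EF-u)\le e^{-u^2/2L^2}$ and $P(F\ge EF+u)\le e^{-u^2/2L^2}$ for $u\ge0$.
- **(ii) Gordon / Davidson–Szarek.** For an $a\times b$ Gaussian matrix $G$ with $b\le a$, $E s_{\min}(G)\ge\sqrt a-\sqrt b$ and $E\|G\|\le\sqrt a+\sqrt b$.
- **(iii) Weyl:** $s_{a+b-1}(X+Y)\le s_a(X)+s_b(Y)$. **Interlacing:** if $R$ arises from $H$ by deleting $J$ columns, then $s_{i+J}(H)\le s_i(R)\le s_i(H)$. **Min–max:** if a $k\times k$ matrix $M$ satisfies $|M^Tx|\le\tau|x|$ on an $m$-dimensional subspace, then $s_{k-m+1}(M)\le\tau$.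
- **(iv) Mirsky:** $\sum_i(s_i(H)-s_i(H'))^2\le\|H-H'\|_{HS}^2$.
- **(v) Blaschke–Santaló:** $\mathrm{vol}(L)\,\mathrm{vol}(L^\circ)\le v_j^2$ for symmetric convex bodies $L\subset\mathbb R^j$, where $v_j=\mathrm{vol}(B_2^j)=\pi^{j/2}/\Gamma(\frac j2+1)\le(2\pi e/j)^{j/2}$.

In (v), $L^\circ=\{\varphi:\langle x,\varphi\rangle\le1\ \text{for all }x\in L\}$ is the polar body, and $h_L(\varphi)=\sup_{x\in L}\langle x,\varphi\rangle$ is the support function. Directly from the definitions, $\varphi\in rL^\circ$ if and only if $h_L(\varphi)\le r$ (for $r>0$), so $h_L$ is the gauge of $L^\circ$. For example, $h_{B_q^k}=\|\cdot\|_p$ and $(B_q^k)^\circ=B_p^k$.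

## 5. Gaussian measure of linear images of $B_q^k$

If $T$ has $j$ singular values $\le s$, let $O$ be a $k\times j$ matrix of orthonormal left singular vectors for them and put $M=T^TO$. Then $\|M\|\le s$, and multiplying $v_i=Tw_i$ by $O^T$ gives
$$O^Tv_i=O^TTw_i=M^Tw_i,\qquad i=1,\dots,n. \tag{1}$$
For a fixed $O$ the left side is a standard Gaussian vector in $\mathbb R^j$. The right side lies in $M^T(DB_q^k)$ if $\|w_i\|_q\le D$. The next lemma bounds the Gaussian measure of this set, thickened by a Euclidean ball so that we can later use nets.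

**Lemma 4.** Let $1\le j\le k$, let $M$ be a $k\times j$ matrix with $\|M\|\le s$, where $s>0$, and let $D>0$. Put
$$\rho=Dsj^{-\kappa},\qquad L=M^T(DB_q^k)+\rho B_2^j,\qquad R=c_pDs\,j^{1/p},$$
with $m_p=E|g_1|^p$ for $g_1\sim N(0,1)$, and $c_p=(4m_p)^{1/p}+2$. If $g\sim N(0,I_j)$, then $P(g\in L)\le2(eR/j)^j$.

*Proof.* **Step 1: a typical value of $h_L$.** The purpose is to show that $L^\circ$ is large. We have
$$h_L(\varphi)=D\|M\varphi\|_p+\rho|\varphi| .$$
The $l$-th coordinate of $Mg$ is $\langle M^Te_l,g\rangle\sim N(0,|M^Te_l|^2)$. Here $|M^Te_l|\le s$ and $\sum_l|M^Te_l|^2=\|M\|_{HS}^2\le js^2$. Since $p>2$,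
$$E\|Mg\|_p^p=m_p\sum_l|M^Te_l|^p\le m_ps^{p-2}\cdot js^2=m_p\,j\,s^p .$$
By Markov, $P(\|Mg\|_p^p>4m_pjs^p)\le\frac14$ and $P(|g|^2>4j)\le\frac14$. So with probability at least $\frac12$ both $\|Mg\|_p\le(4m_pj)^{1/p}s$ and $|g|\le2\sqrt j$ hold. Since $\frac12-\kappa=\frac1p$, we have $\rho\sqrt j=Dsj^{1/2-\kappa}=Dsj^{1/p}$, and on this event $h_L(g)\le R$.

**Step 2: from $L^\circ$ to $L$.** The purpose is to turn this into an upper bound for $\mathrm{vol}(L)$. The Gaussian density is at most $(2\pi)^{-j/2}$, so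
$$\tfrac12\le P(h_L(g)\le R)=P(g\in RL^\circ)\le(2\pi)^{-j/2}R^j\,\mathrm{vol}(L^\circ).$$
The set $L$ is a symmetric convex body ($\rho>0$ gives it interior). By Blaschke–Santaló, $\mathrm{vol}(L)\le v_j^2/\mathrm{vol}(L^\circ)\le2v_j^2(2\pi)^{-j/2}R^j$. Using the density bound once more,
$$P(g\in L)\le(2\pi)^{-j/2}\mathrm{vol}(L)\le2v_j^2(2\pi)^{-j}R^j\le2\Big(\frac{2\pi e}{j}\Big)^j(2\pi)^{-j}R^j=2\Big(\frac{eR}{j}\Big)^j.\qquad\square$$

**Bulk singular values give only the exponent $\kappa$.** The first thing to try is to combine Lemma 4 with a crude bound on about half of the singular values. On the event $\|V\|\le3\sqrt n$ we have $\|T\|_{HS}\le3\sqrt n\,\|A\|_{HS}\le3\sqrt{nk}$, because each column satisfies $|a_l|\le\|a_l\|_q\le1$. Take $j=\lceil k/2\rceil$. Then $k-j+1=\lfloor k/2\rfloor+1>k/2$, so $s_{k-j+1}(T)^2\le 9nk/(k/2)=18n$, and we may use $s=\sqrt{18n}=\sqrt{18hk}$ when $n=hk$. Since $\frac1p-1=-\frac12-\kappa$ and $j\le k$,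
$$\frac{eR}{j}=ec_p\,D\,s\,j^{-1/2-\kappa}\ \ge\ ec_p\sqrt{18h}\;D\,k^{-\kappa}.$$
For $D\ge k^\kappa$ the right side exceeds $1$ and Lemma 4 says nothing. So this approach can only exclude $D<k^{\kappa}$, and when $n=hk$ the conjecture already allows $D$ of order $k^\kappa$. It stops exactly at the conjectured exponent.

**Which $j$ and $s$ would do better.** In general, Lemma 4 has content only for $D<j^{1/2+\kappa}/(ec_ps)$. Lowering $j$ with $s$ fixed makes this worse, so we need $s$ to drop faster than $j^{1/2+\kappa}$. If $s$ is a constant times $j/\sqrt k$, then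
$$\frac{j^{1/2+\kappa}}{j/\sqrt k}=\sqrt k\,j^{-1/p}=k^{\kappa}\Big(\frac kj\Big)^{1/p},$$
which exceeds $k^\kappa$ by the factor $(k/j)^{1/p}$. With $j\approx k^{1-\beta}$ this is a gain of $k^{\beta/p}$. In Section 6 we prove that a square Gaussian matrix has $2j$ singular values this small, in the sense we need. In Section 7 we prove the analogous statement, with $j$ singular values, for all $T=VA$ simultaneously.

**Parameters, fixed for the rest of the notes.** Given $0<\delta<\delta_p=\beta_p/p$, fix $\beta$ with $p\delta<\beta<\beta_p$. Then fix $h\in\mathbb N$ with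
$$\frac{\beta+\kappa}{h}\le\frac12\Big(\frac\beta p-\delta\Big), \tag{2}$$
and put
$$n=hk,\qquad j=\lceil k^{1-\beta}\rceil,\qquad C_1=21000,\qquad s=C_1\frac{j}{\sqrt k},\qquad D_0=k^{\kappa+\delta}.$$
The lower bound on $\beta$ says that the gain $k^{\beta/p}$ beats $k^\delta$. The upper bound will be needed for the union bound over $A$. Condition (2) will pay for the nets of $O$ and $M$. We choose $\beta$ depending only on $p,\delta$, so $h$ depends only on $p,\delta$. Throughout, $k$ is large depending on $p,\delta,\beta,h$. Note that $k^{1-\beta}\le j\le2k^{1-\beta}$, and $\beta<\frac17<\frac12$.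

## 6. Small singular values of a square Gaussian matrix

**Lemma 5.** Let $H$ be an $N\times N$ Gaussian matrix and $J$ an integer with $200N\le J^2$, $J\le N/16$, $J\ge6$. Then $E\,\#\{i:s_i(H)\le5J/\sqrt N\}\ge J/64$.

*Proof.* For $m<N$ let $R_m$ consist of the first $N-m$ columns of $H$. These columns are almost surely independent.

**Step 1: inverse squares.** The purpose is to compute $E\sum_is_i(R_m)^{-2}$ exactly. Let $r_i$ be the columns of $R=R_m$, let $d_i$ be the component of $r_i$ orthogonal to the other columns, and $\mathrm{dist}_i=|d_i|$. The vector $y=R(R^TR)^{-1}e_i$ lies in the column span and satisfies $R^Ty=e_i$. So it is orthogonal to the other columns and has inner product $1$ with $r_i$. Hence $y=d_i/|d_i|^2$, and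
$$\big((R^TR)^{-1}\big)_{ii}=|y|^2=\mathrm{dist}_i^{-2},\qquad \sum_is_i(R)^{-2}=\mathrm{tr}(R^TR)^{-1}=\sum_i\mathrm{dist}_i^{-2}.$$
The other $N-m-1$ columns span a space independent of $r_i$, with orthogonal complement of dimension $m+1$. So $\mathrm{dist}_i^2\sim\chi^2_{m+1}$. The $\chi^2_d$ density is $x^{d/2-1}e^{-x/2}/(2^{d/2}\Gamma(d/2))$, so for $d>4$
$$E(\chi_d^2)^{-1}=\frac{\Gamma(\frac d2-1)}{2\,\Gamma(\frac d2)}=\frac1{d-2},\qquad E(\chi_d^2)^{-2}=\frac{\Gamma(\frac d2-2)}{4\,\Gamma(\frac d2)}=\frac1{(d-2)(d-4)}.$$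
For $m=J$ this gives $E\,\mathrm{dist}_i^{-2}=\frac1{J-1}$, $E\,\mathrm{dist}_i^{-4}=\frac1{(J-1)(J-3)}$ and $E\sum_is_i(R_J)^{-2}=\frac{N-J}{J-1}$. For $m=4J$ it gives $E\sum_is_i(R_{4J})^{-2}=\frac{N-4J}{4J-1}$.

**Step 2: the lowest $3J$ singular values of $R_J$ carry a large share.** Let
$$\Sigma=\sum_{i=N-4J+1}^{N-J}s_i(R_J)^{-2},$$
a sum of $3J$ terms. By interlacing, $s_i(R_{4J})\le s_i(R_J)$ for $i\le N-4J$, so the remaining terms satisfy $\sum_{i\le N-4J}s_i(R_J)^{-2}\le\sum_is_i(R_{4J})^{-2}$. Hence, using $J\le N/16$ and $4J-1\ge3J$,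
$$E\Sigma\ge\frac{N-J}{J-1}-\frac{N-4J}{4J-1}\ge\frac{15N}{16J}-\frac N{3J}\ge\frac N{2J}.$$

**Step 3: no single term dominates.** The purpose is to bound each term of $\Sigma$ on a good event that keeps most of $E\Sigma$. Let $\mathcal E=\{s_{\min}(R_J)\ge\frac J{4\sqrt N}\}$. By (ii),
$$Es_{\min}(R_J)\ge\sqrt N-\sqrt{N-J}=\frac{J}{\sqrt N+\sqrt{N-J}}\ge\frac J{2\sqrt N}.$$
Since $s_{\min}$ is $1$-Lipschitz, (i) with $u=\frac J{4\sqrt N}$ gives $P(\mathcal E^c)\le e^{-J^2/32N}$. Now $\Sigma\le\sum_i\mathrm{dist}_i^{-2}$, so by Cauchy–Schwarz, $J-3\ge J/2$, $J^2\ge200N$ and $e^{-200/64}<\frac1{16}$,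
$$E[\Sigma1_{\mathcal E^c}]\le\sum_i(E\,\mathrm{dist}_i^{-4})^{1/2}P(\mathcal E^c)^{1/2}\le\frac N{J-3}e^{-J^2/64N}\le\frac{2N}J\cdot\frac1{16}=\frac N{8J}.$$
Therefore $E[\Sigma1_{\mathcal E}]\ge\frac N{2J}-\frac N{8J}=\frac{3N}{8J}$.

**Step 4: counting.** The purpose is to convert a large sum with bounded terms into many large terms. Put $a=\frac N{24J^2}$ and $c_0=\#\{i:s_i(R_J)^{-2}\ge a\}$. On $\mathcal E$ each term of $\Sigma$ is at most $16N/J^2$. The terms below $a$ contribute at most $3Ja=\frac N{8J}$, so $\Sigma\le\frac N{8J}+c_0\frac{16N}{J^2}$ on $\mathcal E$. Taking expectations,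
$$\frac{3N}{8J}\le\frac N{8J}+\frac{16N}{J^2}Ec_0,\qquad\text{so}\qquad Ec_0\ge\frac J{64}.$$
Finally, $s_i(R_J)^{-2}\ge a$ means $s_i(R_J)\le\sqrt{24}\,J/\sqrt N$. By interlacing, $s_{i+J}(H)\le s_i(R_J)\le5J/\sqrt N$. Distinct $i$ give distinct $i+J$, so at least $c_0$ singular values of $H$ are $\le5J/\sqrt N$. $\square$

The expectation is not enough, because we will need a union bound over many matrices. The number of small singular values is not a continuous function of $H$, so we replace it by a Lipschitz one.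

**Lemma 6.** Let $H$ be $N\times N$ Gaussian, let $j\ge1$ be an integer such that $J=512j$ satisfies the conditions of Lemma 5, and let $t=10J/\sqrt N$. Then
$$P\big(\#\{i:s_i(H)\le t\}<2j\big)\le e^{-j^4/N^2}.$$

*Proof.* Let $F(H)=\sum_i(t-s_i(H))_+$. Since $x\mapsto(t-x)_+$ is $1$-Lipschitz, Cauchy–Schwarz and (iv) give
$$|F(H)-F(H')|\le\sum_i|s_i(H)-s_i(H')|\le\sqrt N\,\|H-H'\|_{HS}.$$
Each singular value $\le t/2=5J/\sqrt N$ contributes at least $t/2$, so by Lemma 5
$$EF\ge\frac t2\cdot\frac J{64}=\frac t2\cdot8j=4jt .$$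
If fewer than $2j$ singular values are $\le t$, then $F<2jt\le EF-2jt$. By (i) with $L=\sqrt N$ and $u=2jt$, the probability is at most $\exp(-(2jt)^2/2N)=\exp(-2j^2t^2/N)$. Since $t^2=100\cdot512^2j^2/N$, this is at most $e^{-j^4/N^2}$. $\square$

## 7. All matrices $T=VA$ at once

**Proposition 7.** With probability $\to1$ as $k\to\infty$: for **every** $n\times k$ matrix $A$ whose columns satisfy $\|a_l\|_q\le1$, the $k\times k$ matrix $T=VA$ satisfies $s_{k-j+1}(T)\le s$.

For one fixed $A$ this will follow from Lemma 6, with failure probability $e^{-j^4/N^2}$, $N\approx k/2$, that is, $e^{-O(k^{2-4\beta})}$. The difficulty is the word *every*: in Lemma 1 the matrix $A$ depends on $V$. A union bound over all $nk=hk^2$ entries is hopeless. The matrices with entries $\pm n^{-1/q}$ already give $2^{hk^2}$ admissible choices of $A$, and $2^{hk^2}e^{-ck^{2-4\beta}}\to\infty$ for every fixed $c>0$.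

These particular matrices are harmless for another reason, however: $\|A\|_{HS}^2=nk\cdot n^{-2/q}=k\,n^{-2\kappa}$ is much smaller than $k$. This suggests splitting $A$ by the size of its entries. Since $\sum_i|A_{il}|^q\le1$, the large entries are few, so those parts have a small net. Since $q<2$, the small entries have small Hilbert–Schmidt norm, so they can raise only a few singular values, whatever they are. We reserve $j$ of the $2j$ small singular values of Lemma 6 for this loss.

*Proof.* **Step 1: a fixed matrix.** The purpose is to show that if $A'$ is a fixed $n\times k$ matrix with columns of Euclidean norm $\le1$, then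
$$P\big(s_{k-2j+1}(VA')>s/2\big)\le e^{-k^{2-4\beta}}. \tag{3}$$
Write $A'=U\Sigma W^T$ with $U$ an $n\times k$ matrix with orthonormal columns, $W$ orthogonal, and $\Sigma=\mathrm{diag}(\sigma_1\ge\dots\ge\sigma_k\ge0)$. Since $\sum\sigma_i^2=\|A'\|_{HS}^2\le k$, with $r=\lfloor k/2\rfloor$ we get $\sigma_{r+1}^2\le k/(r+1)<2$. The first $r$ values $\sigma_i$ may be large, so we move to a subspace that does not see them.

The matrix $G=VU$ is $k\times k$ Gaussian, since the rows of $V$ are independent standard Gaussian vectors and $U$ has orthonormal columns. Write $G=[G_1,G_2]$ with $G_1$ the first $r$ columns, and $N=k-r\in[\frac k2,\frac{k+1}2]$. Almost surely $\mathrm{rank}\,G_1=r$. Let $Q$ be a $k\times N$ matrix whose orthonormal columns span the orthogonal complement of the range of $G_1$, chosen measurably from $G_1$. Since $Q$ depends only on $G_1$ and $G_2$ is independent of $G_1$, the matrix $H=Q^TG_2$ is $N\times N$ Gaussian. For $\psi\in\mathbb R^N$ we have $G_1^TQ\psi=0$ and $G_2^TQ\psi=H^T\psi$. With $\Sigma_2=\mathrm{diag}(\sigma_{r+1},\dots,\sigma_k)$,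
$$|(VA')^TQ\psi|=|W\Sigma U^TV^TQ\psi|=|W\Sigma G^TQ\psi|=|\Sigma_2H^T\psi|\le\sqrt2\,|H^T\psi|.$$

Lemma 6 applies to $H$ for $k$ large. Indeed $J=512j\ge512k^{1-\beta}$ with $\beta<\frac12$ gives $J^2\ge200k\ge200N$, and $j/k\to0$ gives $J\le N/16$. The last condition $J\ge6$ is clear. So outside an event of probability at most $e^{-j^4/N^2}\le e^{-k^{4-4\beta}/k^2}=e^{-k^{2-4\beta}}$, there is a $2j$-dimensional space of $\psi$ with $|H^T\psi|\le t|\psi|$. Its image under the isometry $Q$ is a $2j$-dimensional space on which $|(VA')^Tx|\le\sqrt2\,t|x|$. By min–max, with $t=5120j/\sqrt N$ and $N\ge k/2$,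
$$s_{k-2j+1}(VA')\le\sqrt2\,t\le\sqrt2\cdot5120\sqrt2\,\frac j{\sqrt k}=10240\,\frac j{\sqrt k}\le\frac s2 .$$

**Step 2: splitting $A$ and counting the large parts.** The purpose is to approximate all admissible $A$ by a finite family that does not depend on $V$. Put
$$\eta=\Big(\frac{(j/k)^3}{h}\Big)^{1/(2-q)}<1 .$$
(Step 3 will show that this is the size at which small entries cost at most $j$ singular values.) Given an admissible $A$, let $A_2$ consist of its entries with $|A_{il}|<\eta$, with the other entries replaced by $0$. Let $A'$ be $A-A_2$ with every entry rounded towards $0$ to a multiple of $n^{-2}$. Put $E=A-A_2-A'$.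

Each column has at most $\eta^{-q}$ entries of size $\ge\eta$, because $\sum_i|A_{il}|^q\le1$. So each column of $A'$ has at most $h_1=\lfloor\eta^{-q}\rfloor$ nonzero entries, all in $n^{-2}\mathbb Z\cap[-1,1]$. Rounding towards $0$ does not increase absolute values, so its Euclidean norm is at most $\|a_l\|_2\le\|a_l\|_q\le1$. From $\kappa=\frac1q-\frac12=\frac{2-q}{2q}$ we get $\frac q{2-q}=\frac1{2\kappa}$, and with $k/j\le k^\beta$,
$$h_1\le\Big(h\Big(\frac kj\Big)^3\Big)^{1/2\kappa}\le h^{1/2\kappa}k^{3\beta/2\kappa}.$$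
Each column of $A'$ is a sum of $h_1$ vectors of the form (value)$\cdot$(unit coordinate vector), the value $0$ being allowed, with at most $2n^2+1\le3n^2$ possible values. Hence the number of possible $A'$ is at most
$$(n\cdot3n^2)^{h_1k}\le\exp(4h_1k\log n)=\exp\big(O(k^{1+3\beta/2\kappa}\log k)\big).$$
The family of all possible $A'$ is fixed before $V$ is drawn. The inequality $\beta<\beta_p=\frac{2\kappa}{8\kappa+3}$ says $\beta\big(\frac3{2\kappa}+4\big)<1$, that is,
$$1+\frac{3\beta}{2\kappa}<2-4\beta .$$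
So the union bound with (3) gives: with probability $\to1$, $s_{k-2j+1}(VA')\le s/2$ simultaneously for all possible $A'$.

**Step 3: returning to $A$.** The purpose is to control $VE$ and $VA_2$ using only the norm of $V$. By (ii) applied to $V^T$, $E\|V\|\le\sqrt n+\sqrt k\le2\sqrt n$. By (i), $\|V\|\le3\sqrt n$ with probability at least $1-e^{-n/2}$. Work on this event.

The entries of $E$ are smaller than $n^{-2}$ in absolute value, so $\|VE\|\le3\sqrt n\cdot\sqrt{nk}\,n^{-2}\le3$. Since $s/4\ge\frac{C_1}4k^{1/2-\beta}\ge3$, we have $\|VE\|\le s/4$.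

For the small entries, $|A_{il}|^2\le\eta^{2-q}|A_{il}|^q$ on the support of $A_2$, so $\|A_2\|_{HS}^2\le\eta^{2-q}\sum_{i,l}|A_{il}|^q\le k\eta^{2-q}$. The number of singular values of $VA_2$ exceeding $s/4$ is at most
$$\frac{16\|VA_2\|_{HS}^2}{s^2}\le\frac{16\cdot9n\cdot k\eta^{2-q}}{s^2}=\frac{144\,hk^3\eta^{2-q}}{C_1^2j^2}=\frac{144\,j}{C_1^2}\le j,$$
where we used $n=hk$, $s^2=C_1^2j^2/k$ and $\eta^{2-q}=(j/k)^3/h$. Thus $s_{j+1}(VA_2)\le s/4$.

Since $(k-2j+1)+(j+1)-1=k-j+1$, Weyl's inequality, used once for $VA'+VA_2$ and once (with index $1$) for $VE$, gives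
$$s_{k-j+1}(VA)\le s_{k-2j+1}(VA')+s_{j+1}(VA_2)+\|VE\|\le\frac s2+\frac s4+\frac s4=s .$$
All bounds hold for every admissible $A$ on one event of probability $\to1$. $\square$

## 8. Nets over the pairs $(O,M)$

Now the relation (1) has to be excluded for all $O$ and $M$ simultaneously, since they too depend on $V$. There are about $jk$ parameters in each, while (1) imposes $n=hk$ independent conditions, each of probability about $(eR/j)^j$. So a large $h$ will win, provided $R/j$ is a negative power of $k$.

**Proposition 8.** With probability $\to1$ there do **not** exist a $k\times j$ matrix $O$ with $O^TO=I_j$, a $k\times j$ matrix $M$ with $\|M\|\le s$, and vectors $w_1,\dots,w_n\in D_0B_q^k$ such that (1) holds, that is, $O^Tv_i=M^Tw_i$ for $i=1,\dots,n$.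

*Proof.* **Step 1: the scale of approximation.** We fix the thickening radius and bound the $v_i$. Put $\rho=D_0sj^{-\kappa}$, as in Lemma 4 with $D=D_0$. Since $j\le k$, $D_0j^{-\kappa}=k^{\kappa+\delta}j^{-\kappa}\ge1$, so $\rho\ge s=C_1j/\sqrt k$. Since $E|v_i|\le(E|v_i|^2)^{1/2}=\sqrt k$ and the norm is $1$-Lipschitz, (i) gives $|v_i|\le2\sqrt k$ for all $i$ with probability at least $1-ne^{-k/2}\to1$.

**Step 2: nets.** The purpose is to reduce to finitely many pairs. Let $\varepsilon_1=\frac j{4k}$ and $\varepsilon_2=\frac12j^{-\kappa}$, both at most $1$. In operator norm, choose an $\varepsilon_1$-net $\mathcal O$ of $\{O:O^TO=I_j\}$ consisting of elements of this set, and an $\varepsilon_2s$-net $\mathcal M$ of $\{M:\|M\|\le s\}$ consisting of elements of this set. Take each to be a maximal separated subset. The $O$'s have norm $1$, and the $M$'s are in the unit ball after division by $s$. In a space of dimension $jk$, disjoint balls of radius $\varepsilon/2$ around the points of an $\varepsilon$-separated subset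 of the unit ball lie in the ball of radius $1+\varepsilon/2$. So their number is at most $(1+2/\varepsilon)^{jk}\le(3/\varepsilon)^{jk}$ for $\varepsilon\le1$. Hence
$$|\mathcal O|\le\Big(\frac{12k}j\Big)^{jk},\qquad|\mathcal M|\le(6j^\kappa)^{jk},\qquad|\mathcal O||\mathcal M|\le\big(72\,k^{\beta+\kappa}\big)^{jk}, \tag{4}$$
using $k/j\le k^\beta$ and $j\le k$.

Suppose (1) holds and $|v_i|\le2\sqrt k$ for all $i$. Let $O'\in\mathcal O$, $M'\in\mathcal M$ be nearest to $O,M$. Since $q<2$, $|w_i|\le\|w_i\|_q\le D_0$, so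
$$|O'^Tv_i-M'^Tw_i|=|(O'-O)^Tv_i+(M-M')^Tw_i|\le\varepsilon_1\cdot2\sqrt k+\varepsilon_2sD_0\le\frac\rho2+\frac\rho2=\rho .$$
Here $\varepsilon_1\cdot2\sqrt k=\frac j{2\sqrt k}\le\frac\rho2$ by Step 1, and $\varepsilon_2sD_0=\frac12D_0sj^{-\kappa}=\frac\rho2$. Therefore
$$O'^Tv_i\in L:=M'^T(D_0B_q^k)+\rho B_2^j\qquad\text{for all }i. \tag{5}$$

**Step 3: one pair.** The purpose is to bound the probability of (5) for fixed $O',M'$. Since $O'^TO'=I_j$, the vectors $O'^Tv_i$ are independent $N(0,I_j)$. By Lemma 4 the probability of (5) is at most $\big(2(eR/j)^j\big)^n$ with $R=c_pD_0sj^{1/p}$. Using $\kappa-\frac12=-\frac1p$ and $j\le2k^{1-\beta}$,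
$$\frac{eR}j=ec_pC_1\,k^{\kappa+\delta}\frac j{\sqrt k}\,j^{\frac1p-1}=ec_pC_1\,k^{\delta}\Big(\frac jk\Big)^{1/p}\le2ec_pC_1\,k^{\delta-\beta/p}.$$

**Step 4: union bound.** The purpose is to check that the nets are affordable. By (4) and $jk=jn/h$, the event that (1) is solvable and $\max_i|v_i|\le2\sqrt k$ is contained in an event (the union of (5) over $\mathcal O\times\mathcal M$) of probability at most $e^{jn\Lambda}$, where
$$\Lambda\le\frac1h\big[(\beta+\kappa)\log k+\log72\big]+\frac{\log2}j+\log(2ec_pC_1)-\Big(\frac\beta p-\delta\Big)\log k .$$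
By (2), $\Lambda\le-\frac12\big(\frac\beta p-\delta\big)\log k+C(p)$. Since $\beta/p>\delta$, $\Lambda\to-\infty$ and $e^{jn\Lambda}\to0$. $\square$

## 9. The lower bound $k^{\kappa+\delta}$ and the range of dimensions

*Proof of Theorem 2.* Work on the intersection of the events of Propositions 7 and 8 and $\{\mathrm{rank}\,V=k\}$. The last has probability $1$, so the intersection has probability tending to $1$. On it $\dim X=k$. Suppose $d(X,l_p^k)<D_0$.

**Step 1: pass to matrices.** Lemma 1 with $D=D_0$ gives $A$ with $\|a_l\|_q\le1$, an invertible $T=VA$, and $w_i=T^{-1}v_i\in D_0B_q^k$ for $i=1,\dots,n$.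

**Step 2: find the small directions.** By Proposition 7, $s_{k-j+1}(T)\le s$. Let $O$ be the $k\times j$ matrix whose columns are orthonormal left singular vectors of $T$ for its $j$ smallest singular values, and put $M=T^TO$. The columns of $M$ are orthonormal right singular vectors multiplied by singular values at most $s$, so $\|M\|\le s$.

**Step 3: contradict the volume bound.** We have $O^TO=I_j$ and $M^Tw_i=O^TTw_i=O^Tv_i$ for all $i$, which is (1). Proposition 8 excludes this. Hence $d(X,l_p^k)\ge D_0=k^{\kappa+\delta}$ on the whole event. For $k\ge k_0$ the event has positive probability, so such an $X$ exists. $\square$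

*Proof of Corollary 3(a).* First we rewrite the hypothesis on $\alpha$. Since
$$\frac{\delta_p}\kappa=\frac{p-2}{p(7p-8)}\cdot\frac{2p}{p-2}=\frac2{7p-8},\qquad\text{we have}\qquad\frac\kappa{\kappa+\delta_p}=\frac{7p-8}{7p-6},$$
and $\alpha>\frac{7p-8}{7p-6}$ says $\alpha(\kappa+\delta_p)>\kappa$. So we can fix $\delta<\delta_p$ close enough to $\delta_p$ that $\varepsilon:=\alpha(\kappa+\delta)-\kappa>0$. Take $h,k_0$ from Theorem 2 for this $\delta$. If $n$ is large and $n^\alpha\le k\le n/h$, then $k\ge k_0$, and the subspace $X$ of Theorem 2 lies in $l_p^{hk}\subset l_p^n$. It satisfies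
$$d(X,l_p^k)\ge k^{\kappa+\delta}\ge n^{\alpha(\kappa+\delta)}=n^{\kappa+\varepsilon}=n^{|1/p-1/2|+\varepsilon}.$$
Part (b) was proved in Section 3. $\square$
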